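# Commutators of decomposable operators: Hilbert spaces, and a twisted sum of Hilbert spaces where decomposability fails

## Left multiplication by a decomposable operator on a Hilbert space

All Banach spaces are complex, $L(X,Y)$ is the Banach space of continuous linear operators from $X$ to $Y$, and $L(X)=L(X,X)$.

**Definition.** An operator $R$ on a Banach space $Z$ is *decomposable* if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $R$-invariant subspaces $Z_1,Z_2$ of $Z$ with
$$Z_1+Z_2=Z,\qquad \sigma(R|_{Z_1})\subseteq U,\qquad \sigma(R|_{Z_2})\subseteq V .$$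

The sum need not be direct, and nothing is said about projections. The zero space is allowed, and the spectrum of the operator on it is empty. Three examples:

* If $Z$ is finite-dimensional, every $R$ is decomposable: let $Z_1$ be the span of the generalized eigenspaces for eigenvalues in $U$, and $Z_2$ the same for $V$.
* The operator $0$ is decomposable: if $0\in U$ take $Z_1=Z$, $Z_2=\{0\}$, and otherwise exchange the roles.
* A normal operator $N$ on a Hilbert space, with spectral measure $E$, is decomposable. Shrink the cover to closed sets $F\subset U$, $G\subset V$ with $F\cup G=\mathbb C$, and take $Z_1=\operatorname{ran}E(F)$, $Z_2=\operatorname{ran}E(G)$. Every $x$ equals $E(F)x+E(G\setminus F)x$.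

For $T\in L(X)$ and $S\in L(Y)$ the *commutator* $C(S,T)\in L(L(X,Y))$ and the two multiplications are
$$C(S,T)(A)=SA-AT,\qquad L_S(A)=SA,\qquad R_T(A)=AT,\qquad C(S,T)=L_S-R_T .$$

We begin with $T=0$, so that $C(S,0)=L_S$, and with $Y$ a Hilbert space.

**Proposition 1.** Let $Y$ be a Hilbert space, $S\in L(Y)$ decomposable, and $X$ any Banach space. Then $L_S$ is decomposable on $L(X,Y)$.

*Proof.* Let $\{U,V\}$ be an open cover of $\mathbb C$ and let $Y=Z_1+Z_2$ be as in the definition. The map $Z_1\oplus Z_2\to Y$, $(z_1,z_2)\mapsto z_1+z_2$, is a bounded surjection between Hilbert spaces. Restricted to the orthogonal complement of its kernel it is a bijection onto $Y$, with bounded inverse by the open mapping theorem. So there is a bounded *linear* right inverse $y\mapsto(A_1y,A_2y)$. That is, $A_1,A_2\in L(Y)$, $A_1+A_2=I$ and $\operatorname{ran}A_i\subset Z_i$.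

Put $\mathcal Z_i=L(X,Z_i)\subset L(X,Y)$. These are closed $L_S$-invariant subspaces. For $\mu\notin\sigma(S|_{Z_i})$, left multiplication by $(\mu-S|_{Z_i})^{-1}$ inverts $\mu-L_S$ on $\mathcal Z_i$, so $\sigma(L_S|_{\mathcal Z_1})\subset U$ and $\sigma(L_S|_{\mathcal Z_2})\subset V$. Finally $B=A_1B+A_2B$ with $A_iB\in\mathcal Z_i$ for every $B\in L(X,Y)$. $\square$

On Hilbert spaces more is known: for Hilbert spaces $X,Y\neq0$, $T$ is decomposable if and only if $R_T$ is decomposable on $L(X,Y)$, and $S$ is decomposable if and only if $L_S$ is. If $S,T\in L(X)$ are both decomposable on a Hilbert space $X$, then $C(S,T)$ is decomposable on $L(X)$ and on various operator ideals that it leaves invariant, for instance the compact operators and the Hilbert–Schmidt operators (with the Hilbert–Schmidt norm). The paper "Local Spectral Properties of Commutators" is the source of the following problem. *If $X,Y$ are arbitrary Banach spaces and $S\in L(Y)$, $T\in L(X)$ are decomposable, must $C(S,T)$ be decomposable on $L(X,Y)$?*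

What changes in the proof above? Only one line. In a Banach space the open mapping theorem still splits each $y$ as $y_1+y_2$ with $y_i\in Z_i$ and $\|y_i\|\le C\|y\|$, but the choice need not be linear in $y$. If it is not, the maps $x\mapsto(Bx)_i$ need not be linear and we have not decomposed $B$. When $Z_1\cap Z_2=\{0\}$ nothing goes wrong, since the splitting is then unique, hence linear. In general a bounded linear splitting exists exactly when the kernel of $Z_1\oplus Z_2\to Y$, a copy of $Z_1\cap Z_2$, is complemented in $Z_1\oplus Z_2$.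

## Decomposability of $L_S$ is a linear splitting of the identity

That one proof needs a linear splitting does not show that a splitting is necessary: there are many choices of $Z_1,Z_2$, and subspaces of $L(X,Y)$ need not have the form $L(X,Z_i)$. The next theorem says that a splitting is exactly what is needed.

**Definition.** For $S\in L(Y)$ and $F\subset\mathbb C$ closed, $Y_S(F)$ is the set of $y\in Y$ for which there is an analytic $f:\mathbb C\setminus F\to Y$ with $(\mu-S)f(\mu)\equiv y$.

*Example.* Let $\Lambda$ be a bounded countable set and $Pe_\lambda=\lambda e_\lambda$ on $\ell_2(\Lambda)$. Then $Y_P(F)$ consists of the $y$ whose coordinates $y_\lambda$ vanish for $\lambda\notin F$. Indeed, if $f$ exists then $(\mu-\lambda)f_\lambda(\mu)=y_\lambda$, and $\mu=\lambda\notin F$ gives $y_\lambda=0$. Conversely, if $y$ lives on $\Lambda\cap F$, then $f(\mu)=\sum_{\lambda\in F}\frac{y_\lambda}{\mu-\lambda}e_\lambda$ works.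

We use the following fact from Laursen–Neumann, *An Introduction to Local Spectral Theory*, Section 1.2, and only in this section.

**Fact (LS).** If $S$ is decomposable and $F$ is closed, then $Y_S(F)$ is a closed $S$-invariant subspace and $\sigma(S|_{Y_S(F)})\subset F$.

**Theorem C.** Let $S\in L(Y)$ be decomposable, $Y$ any Banach space. The following are equivalent:

* (i) $L_S$ is decomposable on $L(X,Y)$ for every Banach space $X$;
* (ii) $L_S$ is decomposable on $L(Y)$;
* (iii) for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $F\subset U$, $G\subset V$ and $A_1,A_2\in L(Y)$ with $A_1+A_2=I$, $\operatorname{ran}A_1\subset Y_S(F)$, $\operatorname{ran}A_2\subset Y_S(G)$.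

In particular, (i) holds for every decomposable $S$ when $Y$ is a Hilbert space. By Theorem A below, "Hilbert" cannot be weakened to "extension of a Hilbert space by a Hilbert space".

*Proof.* (i)⇒(ii) is trivial.

(ii)⇒(iii). Given $\{U,V\}$, take $\mathcal Z_1,\mathcal Z_2\subset L(Y)$ from decomposability of $L_S$ and decompose the single element $I=A_1+A_2$, $A_i\in\mathcal Z_i$. Let $F=\sigma(L_S|_{\mathcal Z_1})\subset U$ and $G=\sigma(L_S|_{\mathcal Z_2})\subset V$, both compact. For $y\in Y$ the function
$$f(\mu)=\bigl((\mu-L_S|_{\mathcal Z_1})^{-1}A_1\bigr)y$$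
is analytic on $\mathbb C\setminus F$. Since $(\mu-S)B=(\mu-L_S)B$ for operators $B$, we get $(\mu-S)f(\mu)=A_1y$. So $A_1y\in Y_S(F)$, and in the same way $A_2y\in Y_S(G)$.

(iii)⇒(i). With $F,G,A_1,A_2$ as in (iii), put $\mathcal Z_1=L(X,Y_S(F))$ and $\mathcal Z_2=L(X,Y_S(G))$. By (LS) these are closed $L_S$-invariant subspaces of $L(X,Y)$. Left multiplication by $(\mu-S|_{Y_S(F)})^{-1}$ inverts $\mu-L_S$ on $\mathcal Z_1$ for $\mu\notin F$, so $\sigma(L_S|_{\mathcal Z_1})\subset F\subset U$, and likewise $\sigma(L_S|_{\mathcal Z_2})\subset G\subset V$. Finally $B=A_1B+A_2B$ for all $B\in L(X,Y)$.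

The Hilbert case is Proposition 1. One also sees (iii) directly: the $A_i$ of that proof have range in $Z_i$, and $Z_i\subset Y_S(\sigma(S|_{Z_i}))$, because for $z\in Z_i$ the function $\mu\mapsto(\mu-S|_{Z_i})^{-1}z$ is as required. $\square$

So we look for a decomposable $S$ whose identity operator cannot be split linearly.

**Theorem A.** There are a reflexive Banach space $Y$, a closed subspace $M\subset Y$ with $M$ and $Y/M$ isomorphic to separable Hilbert spaces, and $S\in L(Y)$ with $SM\subset M$, such that $S$ is decomposable but $C(S,0)=L_S$ is not decomposable on $L(Y)$.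

Since $0$ is decomposable, the answer to the question is no, with $X=Y$ and $T=0$.

**Theorem B.** For the same $Y,S$:

1. $L_S$ is not decomposable on any norm-closed $L_S$-invariant subspace $\mathcal A\subset L(Y)$ containing the finite-rank operators (for example the compact operators).
2. $S^*$ is decomposable on $Y^*$, but $R_{S^*}=-C(0,S^*)$ is not decomposable on $L(Y^*)$.
3. $\hat S:=S\oplus0$ is decomposable on $Y\oplus Y$, but $C(\hat S,\hat S)$ is not decomposable on $L(Y\oplus Y)$. So the question fails even for inner derivations ($X=Y$, $S=T$).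

## Property $(\beta)$ and extensions

We need a way to prove that $S$ is decomposable without exhibiting subspaces, on a space that is not Hilbert.

**Definition.** $R\in L(Z)$ has property $(\beta)$ if for every open $U\subset\mathbb C$ and all analytic $f_k:U\to Z$: if $(\lambda-R)f_k(\lambda)\to0$ locally uniformly on $U$, then $f_k\to0$ locally uniformly on $U$.

*Example.* The backward shift $Be_0=0$, $Be_n=e_{n-1}$ on $\ell_2$ fails $(\beta)$: the function $f(\lambda)=\sum_{n\ge0}\lambda^ne_n$ on $|\lambda|<1$ satisfies $(\lambda-B)f(\lambda)=0$, and the constant sequence $f_k=f$ does not tend to $0$.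

**Fact (AE).** $R$ is decomposable if and only if both $R$ and $R^*$ have $(\beta)$. (E. Albrecht, J. Eschmeier, Proc. London Math. Soc. (3) 75 (1997) 323–348; see also Laursen–Neumann, Sections 1.2 and 2.5.)

Property $(\beta)$ passes to similar operators: if $R'=\mathcal VR\mathcal V^{-1}$ and $(\lambda-R')f_k\to0$, then $(\lambda-R)\mathcal V^{-1}f_k\to0$.

**Lemma 2.** A normal operator $N$ on a Hilbert space has $(\beta)$.

*Proof.* Let $f$ be analytic on an open set containing $\bar D(\lambda_0,3r)$, let $\varepsilon=\sup_{\bar D(\lambda_0,3r)}\|(\lambda-N)f(\lambda)\|$, and let $E$ be the spectral projection of $N$ for $D(\lambda_0,2r)$. If $|\lambda-\lambda_0|\le r$, all points outside $D(\lambda_0,2r)$ are at distance at least $r$ from $\lambda$, so $\|(\lambda-N)x\|\ge r\|x\|$ on $\operatorname{ran}(1-E)$, and $\|(1-E)f(\lambda)\|\le\varepsilon/r$. If $|\lambda-\lambda_0|=3r$, all points of $D(\lambda_0,2r)$ are at distance at least $r$ from $\lambda$, so $\|Ef(\lambda)\|\le\varepsilon/r$. By the maximum principle this holds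 for all $|\lambda-\lambda_0|\le3r$. Together $\|f\|\le2\varepsilon/r$ on $\bar D(\lambda_0,r)$. Apply this to $f_k$ and cover a compact subset of $U$ by finitely many such small discs. $\square$

**Lemma 3.** Let $M$ be a closed $R$-invariant subspace of $Z$. If $R|_M$ and the operator induced on $Z/M$ have $(\beta)$, so does $R$.

*Proof.* Let $(\lambda-R)f_k\to0$ locally uniformly on $U$. Taking classes and using $(\beta)$ on $Z/M$, $[f_k]\to0$ locally uniformly. We correct $f_k$ by a small analytic function so that it becomes $M$-valued.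

Let $\bar D(\lambda_0,\varrho)\subset U$ and $\delta_k=\sup_{\bar D(\lambda_0,\varrho)}\|[f_k]\|\to0$. By Cauchy's estimates the $l$-th Taylor coefficient of $[f_k]$ at $\lambda_0$ has norm at most $\delta_k\varrho^{-l}$. Lift it to an element of $Z$ of norm at most $2\delta_k\varrho^{-l}$, choosing the lift $0$ for a zero coefficient. The power series with the lifted coefficients defines an analytic $g_k$ on $D'=D(\lambda_0,\varrho/2)$ with $[g_k]=[f_k]$ and $\|g_k\|\le\sum_l2\delta_k2^{-l}=4\delta_k$.

Then $h_k=f_k-g_k$ takes values in $M$, and $(\lambda-R|_M)h_k=(\lambda-R)f_k-(\lambda-R)g_k\to0$ locally uniformly on $D'$. By $(\beta)$ on $M$, $h_k\to0$, hence $f_k=h_k+g_k\to0$ locally uniformly on $D'$. $\square$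

So operators on extensions of Hilbert spaces by Hilbert spaces that are normal on the subspace and on the quotient have $(\beta)$. That gives freedom in how the extension is put together.

## What $L_S$ would do on finite-dimensional blocks

We shall build $S$ as a sum of finite-dimensional blocks. Each block is decomposable by itself, so a contradiction can only come from constants. The next lemma records the uniform bound that decomposability of $L_S$ would give.

For Banach spaces $Y_n$ let $Y=(\bigoplus_nY_n)_{\ell_2}$, with canonical injections $\iota_n:Y_n\to Y$ and projections $\pi_n:Y\to Y_n$. If $\sup_n\|S_n\|<\infty$, put $S=\bigoplus_nS_n\in L(Y)$. Let $J_n=\iota_n\pi_n$, a projection of norm one when $Y_n\ne0$.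

**Lemma 4.** Let $\mathcal A\subset L(Y)$ be a norm-closed $L_S$-invariant subspace containing all $J_n$. If $L_S$ is decomposable on $\mathcal A$, there is $C$ such that for every $n$ there are $A_1,A_2\in L(Y_n)$ with $A_1+A_2=I$, $\|A_i\|\le C$ and, whenever $\psi\in Y_n^*$ and $\psi S_n=\lambda\psi$,
$$\operatorname{Re}\lambda\ge\tfrac14\ \Rightarrow\ \psi A_1=0,\qquad \operatorname{Re}\lambda\le-\tfrac14\ \Rightarrow\ \psi A_2=0. \tag{1}$$

*Proof.* For the cover $U=\{\operatorname{Re}z<\frac14\}$, $V=\{\operatorname{Re}z>-\frac14\}$ take closed $L_S$-invariant $\mathcal Z_1,\mathcal Z_2$ with $\mathcal Z_1+\mathcal Z_2=\mathcal A$, $\sigma(L_S|_{\mathcal Z_1})\subset U$, $\sigma(L_S|_{\mathcal Z_2})\subset V$. By the open mapping theorem for $\mathcal Z_1\oplus\mathcal Z_2\to\mathcal A$ there is $C$ such that every $B\in\mathcal A$ is $B_1+B_2$ with $B_i\in\mathcal Z_i$ and $\|B_i\|\le C\|B\|$. Split $J_n=B_1+B_2$ in this way and put $A_i=\pi_nB_i\iota_n$. Then $A_1+A_2=\pi_nJ_n\iota_n=I$ and $\|A_i\|\le C$.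

Let $\psi S_n=\lambda\psi$ with $\operatorname{Re}\lambda\ge\frac14$. Then $\lambda\notin\sigma(L_S|_{\mathcal Z_1})$, so $B_1=(\lambda-S)B'$ with $B'\in\mathcal Z_1$, and
$$\psi\pi_nB_1=\psi\pi_n(\lambda-S)B'=\psi(\lambda-S_n)\pi_nB'=0 .$$
Hence $\psi A_1=0$. The second half of (1) is the same with $\mathcal Z_2$. $\square$

*The simplest block.* Let $Y_n=\ell_2(\Lambda_n)$ with $\Lambda_n\subset\mathbb C$ finite and $S_n=P_n$ diagonal, $P_ne_\lambda=\lambda e_\lambda$. The eigenfunctionals are multiples of $\langle\cdot,e_\lambda\rangle$, and (1) says: rows of $A_1$ with $\operatorname{Re}\lambda\ge\frac14$ vanish, and rows with $\operatorname{Re}\lambda\le-\frac14$ agree with those of $I$. Any $A_1=\varphi(P_n)$ with $0\le\varphi\le1$, $\varphi=0$ on the right and $\varphi=1$ on the left, satisfies this with $C=1$.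

## Linear twists, and why one twist is not enough

Take now two copies of $H_n=\ell_2(\Lambda_n)$, all $\Lambda_n$ in the closed unit disc, and a linear $W_n\in L(H_n)$. On $H_n\oplus H_n$ use the norm $(|u-W_nv|^2+|v|^2)^{1/2}$ and the operator $S_n(u,v)=(P_nu,P_nv)$. In the coordinates $(w,v)$ with $w=u-W_nv$ the norm is the usual one, and $S_n$ becomes
$$(w,v)\mapsto(P_nw+[P_n,W_n]v,\ P_nv).$$
So the $S_n$ are uniformly bounded as soon as $\|[P_n,W_n]\|\le1$, no matter how large $\|W_n\|$ is. Large $W_n$ are plentiful. The entries of a commutator with a diagonal matrix are $[P,X]_{\lambda\mu}=(\lambda-\mu)x_{\lambda\mu}$, so $X=(\lambda-\mu)^{-1}E_{\lambda\mu}$ has $\|[P,X]\|=1$ and $\|X\|=|\lambda-\mu|^{-1}$.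

Here is the natural attempt to defeat the splitting. Try $A_1(u,v)=(\varphi(P_n)u,\varphi(P_n)v)$. In the coordinates $(w,v)$ this is $(w,v)\mapsto(\varphi(P_n)w+[\varphi(P_n),W_n]v,\ \varphi(P_n)v)$, so it is bounded only to the extent that $[\varphi(P_n),W_n]$ is. Its entries are $(\varphi(\lambda)-\varphi(\mu))x_{\lambda\mu}$, where the $x_{\lambda\mu}$ are the entries of $W_n$. We shall see below that an estimate $\|[\varphi(P),X]\|\le\kappa\|[P,X]\|$ for all $X$ forces $\varphi$ to be holomorphic, and a holomorphic function cannot be $1$ on the left and $0$ on the right. So one hopes that suitable $W_n$ with $\|[P_n,W_n]\|\le1$ leave no good $A_1$.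

That hope fails. The direct sum $Y$ is still a Hilbert space, because each twisted norm is a Hilbert norm. The operator $S$ is decomposable: it has $(\beta)$ by Lemmas 2 and 3, applied to the subspace $v=0$, on which $S$ is diagonal, with diagonal operator on the quotient; its adjoint is handled in the same way; then (AE) applies. So $L_S$ is decomposable by Proposition 1, and Lemma 4 *provides* uniformly bounded $A_1,A_2$ satisfying (1). They are not of the form $\varphi(P_n)\oplus\varphi(P_n)$: they use all four entries, chosen to suit $W_n$.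

Thus for each single $W$ there is a good $A_1$, and it may depend on $W$. To produce a contradiction, *one and the same* $A_1$ has to serve many $W$ at once. Putting the different $W$ side by side in a direct sum does not help, since then $A_1$ can adapt in each summand. The way past this point is a twist that is not linear. On $H\otimes\mathbb C^m$ we use a homogeneous map $Z$ that is invariant under permutations of the $m$ coordinates, yet acts as $W_i\otimes1$ on flat vectors with $k_i$ equal coordinates. The symmetry forces $A_1$ to have the form of a $2\times2$ matrix $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ over $L(H)$, and the flat vectors test this single matrix against all $W_i$.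

## The logarithmic twist $Z$ and the block norm

Let $H$ be a finite-dimensional Hilbert space with norm $|\cdot|$, $m\in\mathbb N$, and $E=\ell_2^m(H)=H\otimes\mathbb C^m$ with norm $\|\cdot\|$. Let $\Phi:[0,\infty)\to L(H)$ satisfy $\|\Phi(s)-\Phi(t)\|\le|s-t|$. Define $Z:E\to E$ by $Z(0)=0$ and, for $x\ne0$,
$$Z(x)_j=\Phi\bigl(\log(\|x\|/|x_j|)\bigr)x_j\ \text{ if }x_j\ne0,\qquad Z(x)_j=0\ \text{ if }x_j=0 .$$
The argument of $\Phi$ is nonnegative because $|x_j|\le\|x\|$, and $Z(cx)=cZ(x)$ for $c\in\mathbb C$.

*Example.* Let $H=\mathbb C$, $\Phi(t)=t$, $m=2$. Then $Z(e_1)=Z(e_2)=0$, while $Z(e_1+e_2)=\frac12\log2\,(e_1+e_2)$. So $Z$ is not additive. With $k$ unit vectors, $Z(e_1+\dots+e_k)=\frac12\log k\,(e_1+\dots+e_k)$, and the defect has norm $\frac12\sqrt k\log k$, while $\sum_i\|e_i\|=k$. The next lemma says that the defect is always controlled by the sum of norms, with a constant that depends neither on $m$ nor on the size of $\Phi$.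

**Lemma 5.** For all finite families $(x^i)$ in $E$,
$$\Bigl\|Z\Bigl(\sum_ix^i\Bigr)-\sum_iZ(x^i)\Bigr\|\le4\sum_i\|x^i\| .$$

*Proof.* **Step 1: a common linear map in each coordinate.** The purpose is to compare all the terms with one linear operator $L_j$. Discard zero $x^i$ and, by homogeneity, assume $\sum_i\|x^i\|=1$ (if nothing remains there is nothing to prove). Put
$$x=\sum_ix^i,\qquad y_j=\Bigl(\sum_i|x^i_j|^2/\|x^i\|\Bigr)^{1/2}.$$
Then $\sum_jy_j^2=\sum_i\|x^i\|=1$, so $y_j\le1$. By Cauchy–Schwarz,
$$|x_j|\le\sum_i\frac{|x^i_j|}{\|x^i\|^{1/2}}\|x^i\|^{1/2}\le y_j .$$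
If $y_j=0$, all $j$-th coordinates vanish, and so does the $j$-th coordinate of the defect. If $y_j>0$, put $L_j=\Phi(\log(1/y_j))$. Since $L_j$ is linear,
$$Z(x)_j-\sum_iZ(x^i)_j=\bigl(Z(x)_j-L_jx_j\bigr)-\sum_i\bigl(Z(x^i)_j-L_jx^i_j\bigr).$$

**Step 2: the terms for $x^i$.** The purpose is to bound the second group. We use $u|\log u|\le1+u^2$ for $u>0$: for $u\le1$ the left side is at most $1/e$, and for $u\ge1$ we have $\log u\le u$. If $x^i_j\ne0$, let $u=|x^i_j|/(\|x^i\|y_j)$. The Lipschitz condition gives
$$|Z(x^i)_j-L_jx^i_j|\le|x^i_j|\,\Bigl|\log\frac{\|x^i\|}{|x^i_j|}-\log\frac1{y_j}\Bigr|=|x^i_j|\,|\log u|=\|x^i\|y_j\,u|\log u|\le\|x^i\|y_j+\frac{|x^i_j|^2}{\|x^i\|y_j}.$$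
If $x^i_j=0$ the left side is $0$. Summing over $i$ gives at most $y_j+y_j^2/y_j=2y_j$, and the $\ell_2$-norm over $j$ is at most $2$.

**Step 3: the term for $x$.** The purpose is to bound the first group. If $x=0$ it vanishes. If $x\ne0$, the same computation with $x$ in place of $x^i$, followed by $|x_j|\le y_j$, gives
$$|Z(x)_j-L_jx_j|\le\|x\|y_j+\frac{|x_j|^2}{\|x\|y_j}\le\|x\|y_j+\frac{|x_j|}{\|x\|},$$
with $\ell_2$-norm over $j$ at most $\|x\|+1\le2$. In total the defect is at most $4$. $\square$

Now twist. On $E\times E$ put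
$$q(u,v)=\|u-Z(v)\|+\|v\|,\qquad \|(u,v)\|=\inf\Bigl\{\sum_iq(u_i,v_i):\ \sum_i(u_i,v_i)=(u,v)\Bigr\}\ \text{ (finite sums)}.$$
If $\sum_i(u_i,v_i)=(u,v)$, then $\|v\|\le\sum_i\|v_i\|$. Since $u-Z(v)=\sum_i(u_i-Z(v_i))+\bigl(\sum_iZ(v_i)-Z(v)\bigr)$, Lemma 5 gives $\|u-Z(v)\|\le\sum_i\|u_i-Z(v_i)\|+4\sum_i\|v_i\|$. Adding, $q(u,v)\le5\sum_iq(u_i,v_i)$. Hence
$$\|y\|\le q(y)\le5\|y\|,\qquad \|v\|\le\|(u,v)\| . \tag{2}$$
The infimum is subadditive by construction and homogeneous because $q(cy)=|c|q(y)$. By (2) it vanishes only where $q$ does, that is, at $0$. So $\|\cdot\|$ is a norm. If a linear map $A$ satisfies $q(Ay)\le c\,q(y)$ for all $y$, then $\|A\|\le c$: apply $A$ to each term of a sum in the infimum.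

**Lemma 6.** Let $p\in L(H)$ with $\|p\|\le1$ and $\sup_t\|[p,\Phi(t)]\|\le1$. Then $(u,v)\mapsto(pu,pv)$, with $p$ acting coordinatewise, has norm at most $3$ on $E\times E$ with the norm just defined.

*Proof.* We estimate $pZ(v)-Z(pv)$. If $v_j=0$, its $j$-th coordinate is $0$. If $v_j\ne0$, put $t_j=\log(\|v\|/|v_j|)$. If $pv_j=0$, the $j$-th coordinate is $p\Phi(t_j)v_j=[p,\Phi(t_j)]v_j$. If $pv_j\neq0$, put $t_j'=\log(\|pv\|/|pv_j|)$. The $j$-th coordinate is
$$p\Phi(t_j)v_j-\Phi(t_j')pv_j=[p,\Phi(t_j)]v_j+(\Phi(t_j)-\Phi(t_j'))pv_j .$$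
The first summand contributes at most $\|v\|$ in $\ell_2$-norm. For the second, $t_j-t_j'=\log\frac{\|v\|}{\|pv\|}-\log\frac{|v_j|}{|pv_j|}$ with both logarithms nonnegative, so
$$|(\Phi(t_j)-\Phi(t'_j))pv_j|\le|pv_j|\log\frac{\|v\|}{\|pv\|}+|pv_j|\log\frac{|v_j|}{|pv_j|}.$$
Since $s\log\frac1s\le\frac1e$ on $(0,1]$, the first term has $\ell_2$-norm at most $\|pv\|\log\frac{\|v\|}{\|pv\|}\le\frac1e\|v\|$, and the second is at most $\frac1e|v_j|$. Altogether $\|pZ(v)-Z(pv)\|\le(1+\frac2e)\|v\|$, and
$$q(pu,pv)\le\|p(u-Z(v))\|+\|pZ(v)-Z(pv)\|+\|pv\|\le\|u-Z(v)\|+\bigl(2+\tfrac2e\bigr)\|v\|\le3\,q(u,v).\qquad\square$$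

*Remark (real eigenvalues would not do).* Suppose $P=P^*$ is diagonal with eigenvalues in $[-\frac12,\frac12]$ and $\|[P,\Phi(t)]\|\le1$ for all $t$. Choose $\varphi\in C_c^\infty(\mathbb R)$ with $\varphi=1$ on $[-\frac12,-\frac14]$ and $\varphi=0$ on $[\frac14,\infty)$, and write $\varphi(P)=\int\hat\varphi(s)e^{isP}\,ds$ with a suitably normalized Fourier transform. Since $[e^{isP},W]=\int_0^1is\,e^{itsP}[P,W]e^{i(1-t)sP}\,dt$, we get $\|[\varphi(P),\Phi(t)]\|\le\int|s\hat\varphi(s)|\,ds$. So Lemma 6 applies to $\varphi(P)/c$, where $c\ge1$ depends only on $\varphi$, and $A_1(u,v)=(\varphi(P)u,\varphi(P)v)$ has norm at most $3c$. As $\psi A_1=\varphi(\lambda)\psi$ whenever $\psi(Pu,Pv)=\lambda\psi(u,v)$ for all $(u,v)$, condition (1) holds for $A_1$ and $I-A_1$, with a bound depending only on $\varphi$. The eigenvalues in the construction must therefore be spread over a planar region.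

## The space $Y$ and the operator $S$

Let $Q=\{z:|\operatorname{Re}z|,|\operatorname{Im}z|\le\frac12\}$, let $\Lambda=\{\lambda_1,\lambda_2,\dots\}$ (distinct points) be dense in $Q$, and put $\Lambda_n=\{\lambda_1,\dots,\lambda_n\}$, $H_n=\ell_2(\Lambda_n)\subset\ell_2(\Lambda)$, $Pe_\lambda=\lambda e_\lambda$, $P_n=P|_{H_n}$. Since $|z|\le\frac{\sqrt2}2$ on $Q$, $\|P\|\le1$.

**The test matrices.** We want a countable list of matrices that represents all finitely supported $X$ with $\|[P,X]\|\le1$. Let $\mathcal D=\{X_1,X_2,\dots\}$ be the countable set of finitely supported matrices over $\Lambda\times\Lambda$ with entries in $\mathbb Q+i\mathbb Q$ and $\|[P,X]\|\le1$. Let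
$$\mathcal X_n=\{X_i:\ i\le n,\ X_i\text{ supported in }\Lambda_n\times\Lambda_n\}\subset L(H_n),$$
and choose $\rho_n\ge1$ with $\rho_n\ge\|X\|$ for all $X\in\mathcal X_n$. Each $X\in\mathcal D$ lies in $\mathcal X_n$ for all large $n$.

**The path $\Phi_n$.** We want a 1-Lipschitz path through all test matrices, and through $\pm\rho_nI$, whose values almost commute with $P_n$. List $\mathcal X_n\cup\{\rho_nI,-\rho_nI\}$ as $W_1,\dots,W_r$ and put $W_0=0$, $k_0=1$. Choose integers $k_0<k_1<\dots<k_r=:m_n$ with
$$\tfrac12\log(k_{i+1}/k_i)\ge\|W_{i+1}-W_i\| .$$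
Let $\Phi_n$ be affine between the points $\frac12\log k_i$, with $\Phi_n(\frac12\log k_i)=W_i$, and constant after $\frac12\log k_r$. Its slopes are at most $1$ in norm, so $\Phi_n$ is 1-Lipschitz. Its values lie in the convex hull of the $W_i$, and $\|[P_n,W_i]\|\le1$ for each $i$ (it is $0$ for $0,\pm\rho_nI$). So $\|[P_n,\Phi_n(t)]\|\le1$ for all $t$.

**The blocks.** Let $E_n,Z_n,q_n$ be the objects of the previous section for $(H_n,m_n,\Phi_n)$, let $Y_n$ be $E_n\times E_n$ with the norm constructed there, and put $S_n(u,v)=(P_nu,P_nv)$. By Lemma 6, $\|S_n\|\le3$. Put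
$$Y=\Bigl(\bigoplus_nY_n\Bigr)_{\ell_2},\qquad S=\bigoplus_nS_n\in L(Y).$$
$Y$ is reflexive, being an $\ell_2$-sum of finite-dimensional spaces.

**Proposition 7.** There is a closed subspace $M\subset Y$ with $SM\subset M$ and with $M$ and $Y/M$ isomorphic to separable Hilbert spaces, and both $S$ and $S^*$ are decomposable.

*Proof.* **Step 1: the extension.** The purpose is to see $Y$ as an extension of a Hilbert space by a Hilbert space on which $S$ is normal. Let $K=(\bigoplus_nE_n)_{\ell_2}$, a separable Hilbert space, and $N=\bigoplus_nP_n\otimes1$, a diagonal normal operator on $K$. Define $\Theta:Y\to K$ by $((u_n,v_n))\mapsto(v_n)$. By (2) it is a contraction. It is onto: given $(v_n)\in K$, the elements $(Z_n(v_n),v_n)$ have norm at most $q_n(Z_n(v_n),v_n)=\|v_n\|$, so they form an element of $Y$ over $(v_n)$. Its kernel $M$ consists of the sequences $((u_n,0))$. Since $q_n(u,0)=\|u\|$, (2) gives $\frac15\|u_n\|\le\|(u_n,0)\|\le\|u_n\|$, so $M\cong K$. Also $Y/M\cong K$ by the open mapping theorem. As $\Theta S=N\Theta$, $M$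 is $S$-invariant, and both $S|_M$ and the operator induced on $Y/M$ are similar to $N$.

**Step 2: $S$ has $(\beta)$.** This is Lemmas 2 and 3 applied to $M\subset Y$.

**Step 3: $S^*$ has $(\beta)$.** The purpose is to dualize Step 1. The annihilator $M^\perp\cong(Y/M)^*$ is $S^*$-invariant because $SM\subset M$, and $Y^*/M^\perp\cong M^*$ by restriction. Under these identifications the operators induced by $S^*$ are the adjoints of the operators induced by $S$ on $Y/M$ and on $M$. So both are similar to the Banach adjoint of $N$ on $K^*$. That operator is diagonal with the same eigenvalues in the dual orthonormal basis, hence normal. Lemmas 2 and 3 apply again.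

**Step 4: conclusion.** By (AE), $S$ is decomposable. Since $Y$ is reflexive, $S^{**}$ is identified with $S$, so $S^*$ and $S^{**}$ have $(\beta)$, and $S^*$ is decomposable. $\square$

## No uniformly bounded splitting on the blocks $Y_n$

**Proposition 8.** For the blocks $Y_n$, $S_n$ there is no constant $C$ such that for every $n$ there are $A_1,A_2\in L(Y_n)$ with $A_1+A_2=I$, $\|A_i\|\le C$ and condition (1) for all $\psi\in Y_n^*$ and $\lambda\in\Lambda_n$ with $\psi S_n=\lambda\psi$.

*Proof.* Suppose such a $C$ exists.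

**Step 1: averaging.** The purpose is to reduce $A_1$ to four operators on $H_n$. Fix $n$ and drop it from the notation where harmless. Let $\mathbb G$ be the finite group of signed permutation matrices on $\mathbb C^m$. For $g\in\mathbb G$ the map $1\otimes g$ on $E$ is isometric and commutes with $Z$, since $Z(x)_j$ depends only on $x_j$, $|x_j|$ and $\|x\|$ and is odd in $x_j$. So $g:(u,v)\mapsto(gu,gv)$ preserves $q$, is isometric on $Y_n$, and commutes with $S_n$. Replace $A_1$ by $\frac1{|\mathbb G|}\sum_ggA_1g^{-1}$ and $A_2$ by $\frac1{|\mathbb G|}\sum_ggA_2g^{-1}$. Their sum is still $I$ and the norm bounds are kept. Condition (1) is kept because $\psi gS_n=\psi S_ng=\lambda\psi g$, so $\psi g$ is again an eigenfunctional for $\lambda$, and $\psi gA_ig^{-1}=0$ whenever (1) demands it.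

Now $A_1$ commutes with $\mathbb G$, hence so does each of its four $E\to E$ entries. Let $\mathcal T:E\to E$ commute with all $1\otimes g$, and write it as a matrix $(\mathcal T_{jk})$ over $L(H)$. Commuting with the sign change of the $j$-th coordinate gives $\mathcal T_{jk}=-\mathcal T_{jk}$ for $k\ne j$, so $\mathcal T$ is diagonal. Commuting with permutations makes all $\mathcal T_{jj}$ equal. So $\mathcal T=a\otimes1$ for some $a\in L(H)$. Therefore
$$A_1(u,v)=(au+bv,\ cu+dv),\qquad a,b,c,d\in L(H)\text{ acting coordinatewise}.$$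
For $\lambda\in\Lambda_n$ and $f\in\mathbb C^m$ the functional $\psi(u,v)=\langle u,e_\lambda\otimes f\rangle$ satisfies $\psi S_n=\lambda\psi$. Evaluate (1) on vectors $(u,0)$. If $\operatorname{Re}\lambda\ge\frac14$ then $\psi A_1=0$, and if $\operatorname{Re}\lambda\le-\frac14$ then $\psi A_1=\psi-\psi A_2=\psi$. Hence, for $\lambda\in\Lambda_n$,
$$\langle ah,e_\lambda\rangle=0\ \text{ if }\operatorname{Re}\lambda\ge\tfrac14,\qquad \langle ah,e_\lambda\rangle=\langle h,e_\lambda\rangle\ \text{ if }\operatorname{Re}\lambda\le-\tfrac14\qquad(h\in H). \tag{3}$$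

**Step 2: commutator estimates.** The purpose is to show that $a$ almost commutes with every test matrix. Let $C'=5C$. By (2), $q(A_1y)\le5\|A_1y\|\le5C\|y\|\le C'q(y)$. For $1\le k\le m$ let $s_k=k^{-1/2}(1,\dots,1,0,\dots,0)$ with $k$ ones. The nonzero coordinates of $h\otimes s_k$ have norm $k^{-1/2}|h|$, so
$$Z(h\otimes s_k)=\bigl(\Phi(\tfrac12\log k)h\bigr)\otimes s_k\qquad(h\in H),$$
and in particular $Z(h\otimes s_1)=0$. Applying $A_1$ to $(h\otimes s_1,0)$ gives $|ah|+|ch|\le C'|h|$, so $\|a\|\le C'$.

Let $W=\Phi(\frac12\log k)$ and $y=(Z(h\otimes s_k),h\otimes s_k)$. Then $q(y)=|h|$ and $A_1y=((aW+b)h\otimes s_k,\ (cW+d)h\otimes s_k)$, so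
$$q(A_1y)=|(aW+b)h-W(cW+d)h|+|(cW+d)h|\le C'|h| .$$
Hence $\|aW+b-W(cW+d)\|\le C'$. For $k=1$ we have $W=0$, so $\|b\|\le C'$. Each $W_i$ equals $\Phi(\frac12\log k_i)$ with $k_i\le m$, so
$$\|aW-Wd-WcW\|\le2C'\qquad\text{for all }W\in\mathcal X_n\cup\{\rho_nI,-\rho_nI\}.$$
The same $a,c,d$ occur for all these $W$, which is what the nonlinear twist was built for. With $W=\pm\rho_nI$ we get $\|\pm\rho_n(a-d)-\rho_n^2c\|\le2C'$. Subtracting and adding the two cases,
$$\|a-d\|\le\frac{2C'}{\rho_n},\qquad \|c\|\le\frac{2C'}{\rho_n^2}.$$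
For $X\in\mathcal X_n$ write $[a,X]=(aX-Xd-XcX)+X(d-a)+XcX$. Since $\|X\|\le\rho_n$,
$$\|[a,X]\|\le2C'+\|X\|\,\|a-d\|+\|X\|^2\|c\|\le6C'=:\kappa . \tag{4}$$

**Step 3: the limit.** The purpose is to obtain one function $\alpha$ on $Q$ from the operators $a$. Write $a_n$ for the operator $a$ of index $n$, extended by $0$ to $\ell_2(\Lambda)$. Then $\|a_n\|\le C'$. By a diagonal argument a subsequence has all matrix entries convergent, and by the uniform bound the limits are the entries of some $a\in L(\ell_2(\Lambda))$ with $a_n\to a$ in the weak operator topology along the subsequence. For $X\in\mathcal D$, (4) gives $\|[a_n,X]\|\le\kappa$ for all large $n$. For finitely supported unit vectors $x,y$ we have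
$$\langle[a_n,X]x,y\rangle=\langle a_nXx,y\rangle-\langle a_nx,X^*y\rangle\to\langle[a,X]x,y\rangle,$$
so $\|[a,X]\|\le\kappa$.

Let $X$ be any finitely supported matrix and $\tau>\|[P,X]\|$. Approximate the entries of $X/\tau$ by elements of $\mathbb Q+i\mathbb Q$, with the same support. Since $\|[P,X/\tau]\|<1$, sufficiently close approximants lie in $\mathcal D$. Passing to the limit, $\|[a,X]\|\le\kappa\tau$. Hence
$$\|[a,X]\|\le\kappa\|[P,X]\|\qquad\text{for all finitely supported }X. \tag{5}$$

For $X=E_{\mu\mu}$ the right side is $0$, so $a$ commutes with every $E_{\mu\mu}$ and is diagonal: $ae_\lambda=\alpha(\lambda)e_\lambda$. Passing to the limit in (3) with $h=e_\lambda$, $\alpha(\lambda)=0$ if $\operatorname{Re}\lambda\ge\frac14$ and $\alpha(\lambda)=1$ if $\operatorname{Re}\lambda\le-\frac14$. For $X=E_{\lambda\mu}$, (5) reads $|\alpha(\lambda)-\alpha(\mu)|\le\kappa|\lambda-\mu|$. So $\alpha$ extends to a $\kappa$-Lipschitz function on $Q$. By density and continuity,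
$$\alpha=1\ \text{ on }Q\cap\{\operatorname{Re}z<-\tfrac14\},\qquad \alpha=0\ \text{ on }Q\cap\{\operatorname{Re}z>\tfrac14\}. \tag{6}$$
For a matrix $X$ with entries $x_{ij}$ at distinct points $\zeta_i,\zeta_j$ of $\Lambda$, (5) compares the matrices $((\alpha(\zeta_i)-\alpha(\zeta_j))x_{ij})$ and $((\zeta_i-\zeta_j)x_{ij})$. Approximating arbitrary points of $Q$ by points of $\Lambda$, for distinct $\zeta_1,\dots,\zeta_r\in Q$ and every $r\times r$ matrix $(x_{ij})$,
$$\bigl\|\bigl((\alpha(\zeta_i)-\alpha(\zeta_j))x_{ij}\bigr)\bigr\|\le\kappa\bigl\|\bigl((\zeta_i-\zeta_j)x_{ij}\bigr)\bigr\| . \tag{7}$$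

**Step 4: divided differences near a point.** The purpose is to show that (7) makes $\alpha$ complex differentiable; this is an argument of Johnson–Williams type. Let $z_0\in\operatorname{int}Q$. Translating and subtracting a constant, which does not affect (7), assume $z_0=0$ and $\alpha(0)=0$. Put $f(z)=\alpha(z)/z$ near $0$. The Lipschitz bound gives $|f|\le\kappa$. Suppose $f$ has no limit at $0$. Being bounded, it tends to distinct values $u\ne v$ along two sequences tending to $0$, and $|u|,|v|\le\kappa$.

Fix $R\in\mathbb N$ and $\varepsilon\in(0,\frac12)$. Choose $z_1,w_1,z_2,w_2,\dots,z_R,w_R$ in this order, nonzero, each of modulus at most $\varepsilon$ times that of the preceding one, with $|f(z_j)-u|\le\varepsilon$ and $|f(w_k)-v|\le\varepsilon$. The points are distinct because their moduli decrease strictly. Let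
$$\theta^\varepsilon_{jk}=\frac{\alpha(z_j)-\alpha(w_k)}{z_j-w_k}.$$
If $j\le k$, then $w_k$ comes after $z_j$, so $|w_k/z_j|\le\varepsilon$ and
$$\theta^\varepsilon_{jk}=\frac{f(z_j)-f(w_k)\,w_k/z_j}{1-w_k/z_j}\longrightarrow u\qquad(\varepsilon\to0).$$
If $j>k$, then $|z_j/w_k|\le\varepsilon$, and the same formula with the roles exchanged gives $\theta^\varepsilon_{jk}\to v$. Apply (7) to the $2R$ points $z_j,w_k$ and the matrix supported in rows $z_j$ and columns $w_k$ with entries $D_{jk}/(z_j-w_k)$. This gives $\|(\theta^\varepsilon_{jk}D_{jk})\|\le\kappa\|D\|$ for every $R\times R$ matrix $D$. Letting $\varepsilon\to0$,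
$$\|(\theta_{jk}D_{jk})\|\le\kappa\|D\|,\qquad \theta_{jk}=u\ (j\le k),\quad\theta_{jk}=v\ (j>k). \tag{8}$$

**Step 5: triangular truncation is unbounded.** The purpose is to contradict (8) for large $R$. Take $D_{jk}=\frac1{j-k}$ for $j\ne k$ and $D_{jj}=0$. By Hilbert's inequality $\|D\|\le\pi$. To check this, note that the function $i(\pi-\theta)$ on $(0,2\pi)$ has zeroth Fourier coefficient $0$ and $n$-th coefficient
$$\frac1{2\pi}\int_0^{2\pi}i(\pi-\theta)e^{-in\theta}\,d\theta=\frac{-i}{2\pi}\cdot\frac{2\pi}{-in}=\frac1n\qquad(n\ne0).$$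
So $D$ is a compression of the operator of multiplication by this function on $L^2(0,2\pi)$, whose norm is $\pi$.

For $j>k$ we have $D_{jk}=|D_{jk}|$, and for $j<k$ we have $D_{jk}=-|D_{jk}|$. Hence
$$\theta_{jk}D_{jk}=\frac{u+v}2D_{jk}+\frac{v-u}2|D_{jk}| .$$
By (8),
$$\frac{|v-u|}2\bigl\|(|D_{jk}|)\bigr\|\le\Bigl(\kappa+\frac{|u+v|}2\Bigr)\pi\le2\pi\kappa .$$
But testing with the unit vector $R^{-1/2}(1,\dots,1)$,
$$\bigl\|(|D_{jk}|)\bigr\|\ge\frac1R\sum_{j\ne k}\frac1{|j-k|}=\frac2R\sum_{d=1}^{R-1}\frac{R-d}d\ge2\sum_{d=1}^{R-1}\frac1d-2\longrightarrow\infty\qquad(R\to\infty).$$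
This contradicts $u\ne v$. So $f$ has a limit at $0$, that is, $\alpha$ is complex differentiable at $z_0$.

**Step 6: the contradiction.** The purpose is to confront holomorphy with (6). As $z_0\in\operatorname{int}Q$ was arbitrary, $\alpha$ is holomorphic on the connected open set $\operatorname{int}Q$. By (6) it equals $1$ on the nonempty open set $\operatorname{int}Q\cap\{\operatorname{Re}z<-\frac14\}$ and $0$ on $\operatorname{int}Q\cap\{\operatorname{Re}z>\frac14\}$. This contradicts the identity theorem. $\square$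

*Example for Steps 4 and 5.* For $\alpha(z)=\bar z$ one has $f(z)=\bar z/z$, which is $1$ on the real axis and $-1$ on the imaginary axis. So (7) fails for $\bar z$ with every $\kappa$, although $\bar z$ is $1$-Lipschitz. In other words, $\|[P^*,X]\|$ is not controlled by $\|[P,X]\|$ with a constant independent of the finitely supported $X$.

## Proofs of Theorems A and B

**Theorem A and Theorem B(1).** Proposition 7 gives everything in Theorem A except the last clause. Let $\mathcal A$ be $L(Y)$, or any norm-closed $L_S$-invariant subspace of $L(Y)$ containing the finite-rank operators. The $Y_n$ are finite-dimensional, so each $J_n$ has finite rank and lies in $\mathcal A$. If $L_S$ were decomposable on $\mathcal A$, Lemma 4 would give a constant $C$ that Proposition 8 excludes. So $L_S$ is not decomposable on $\mathcal A$. With $\mathcal A=L(Y)$: the commutator $C(S,0)$ of the decomposable operators $S$ and $0$ is not decomposable on $L(Y)$. $\square$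

**Theorem B(2).** $S^*$ is decomposable by Proposition 7. As $Y$ is reflexive, $A\mapsto A^*$ is an isometric isomorphism of $L(Y)$ onto $L(Y^*)$. Since $(SA)^*=A^*S^*$, it carries $L_S$ to $R_{S^*}$. Decomposability is invariant under isomorphism, so $R_{S^*}$ is not decomposable on $L(Y^*)$. $\square$

**Theorem B(3).** First, $\hat S=S\oplus0$ is decomposable: for a given cover, add decompositions for $S$ and for $0$, and use that the spectrum of a direct sum of two operators is the union of their spectra.

Give $Y\oplus Y$ the $\ell_2$-sum norm and write $B\in L(Y\oplus Y)$ as a matrix $(B_{ij})$ over $L(Y)$. Then $\|B_{12}\|\le\|B\|$. The $(1,2)$ entry of $\hat SB$ is $SB_{12}$ and that of $B\hat S$ is $B_{12}\cdot0=0$, so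
$$\bigl(C(\hat S,\hat S)B\bigr)_{12}=SB_{12}. \tag{9}$$
Suppose $\Delta=C(\hat S,\hat S)$ were decomposable on $L(Y\oplus Y)$. For the cover $U=\{\operatorname{Re}z<\frac14\}$, $V=\{\operatorname{Re}z>-\frac14\}$ take closed $\Delta$-invariant $\mathcal Z_1,\mathcal Z_2$ with sum $L(Y\oplus Y)$, $\sigma(\Delta|_{\mathcal Z_1})\subset U$ and $\sigma(\Delta|_{\mathcal Z_2})\subset V$, and a constant $C$ from the open mapping theorem as in Lemma 4. Let $\hat J_n$ have $J_n$ in position $(1,2)$ and zeros elsewhere, so $\|\hat J_n\|=1$. Split $\hat J_n=B_1+B_2$ with $B_i\in\mathcal Z_i$, $\|B_i\|\le C$, and put $A_i=\pi_n(B_i)_{12}\iota_n\in L(Y_n)$. Then $A_1+A_2=I$ and $\|A_i\|\le C$.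

If $\psi S_n=\lambda\psi$ with $\operatorname{Re}\lambda\ge\frac14$, then $\lambda\notin\sigma(\Delta|_{\mathcal Z_1})$, so $B_1=(\lambda-\Delta)B'$ with $B'\in\mathcal Z_1$. By (9), $(B_1)_{12}=(\lambda-S)B'_{12}$, hence $\psi\pi_n(B_1)_{12}=\psi(\lambda-S_n)\pi_nB'_{12}=0$ and $\psi A_1=0$. In the same way $\psi A_2=0$ if $\operatorname{Re}\lambda\le-\frac14$. Since $C$ does not depend on $n$, this contradicts Proposition 8. $\square$
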